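# Functions supported in a convex domain whose Radon transform vanishes on all lines meeting a smaller one

## The polynomial family $Z_w(x)=\frac12(z+w\bar z)$

Identify $x=(x_1,x_2)\in\mathbb R^2$ with $z=x_1+ix_2$, and for every complex number $w$ put
$$Z_w(x)=\tfrac12\,(z+w\bar z).$$
Let $\omega_\theta=(\cos\theta,\sin\theta)$. If $w=e^{2i\theta}$, then $e^{-i\theta}Z_w(x)=\frac12(e^{-i\theta}z+e^{i\theta}\bar z)=\operatorname{Re}(e^{-i\theta}z)$, so
$$Z_{e^{2i\theta}}(x)=e^{i\theta}\,(x\cdot\omega_\theta).\tag{1}$$
On the unit circle, therefore, $Z_w$ is, up to a phase, the orthogonal projection of the plane onto a line. Its level sets are the lines perpendicular to $\omega_\theta$. At the center of the disc, $Z_0(x)=z/2$ is a coordinate on the whole plane. In between, $Z_w$ depends polynomially on $w$.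

This family serves to transport information. Let $f$ be integrable with compact support. For each $j$ the moment $\int f\,Z_w^j\,dx$ is a polynomial in $w$. For $|w|=1$ it depends only on the integrals of $f$ over lines. The maximum principle carries a bound from $|w|=1$ to $|w|<1$. And the moments with $|w|<1$ determine $f$:

**Lemma 1.** Let $f$ be a compactly supported $L^1$ function or distribution with $\langle f,Z_w^j\rangle=0$ for all $|w|<1$ and all $j\ge0$. Then $f=0$.

**Proof.** By the binomial formula the coefficient of $w^m$ in the polynomial $\langle f,Z_w^j\rangle$ is $2^{-j}\binom jm\langle f,z^{j-m}\bar z^m\rangle$. A polynomial vanishing on a disc has zero coefficients, so $f$ annihilates every $z^{j-m}\bar z^m$, hence every polynomial in $x_1,x_2$. The Fourier transform $\hat f$ is entire because $f$ has compact support, and its derivatives at $0$ are, up to constants, the pairings of $f$ with monomials. They all vanish, so $\hat f=0$ and $f=0$. $\square$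

**Example.** Let $f$ be the indicator function of the unit disc and $j=2$. Then $\int fZ_w^2=\frac14\big(\int fz^2+2w\int f|z|^2+w^2\int f\bar z^2\big)=\frac14\cdot2w\cdot\frac\pi2=\frac{\pi w}4$. At $w=e^{2i\theta}$ formula (1) predicts $e^{2i\theta}\int f(x)(x\cdot\omega_\theta)^2dx=e^{2i\theta}\frac\pi4$, in agreement.

The use we make of the family concerns the following statement, taken from "Radon transforms supported in hypersurfaces", http://www.math.ucla.edu/~hitrik/jan_slides.pdf. For continuous compactly supported $f$ and a line $L$ let $Rf(L)=\int_Lf\,ds$, with $ds$ arc length.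

**Conjecture.** Let $D$ and $D_0$ be bounded convex domains in the plane with $\overline{D_0}\subset D$. Then there exists a smooth function $f$ with $\operatorname{supp}f\subset\bar D$ and $\operatorname{supp}f\cap D_0\ne\emptyset$ such that $Rf(L)$ vanishes for every line $L$ that intersects $D_0$.

In words: can one always hide a function inside $D$, not vanishing identically near $D_0$, so that no line through $D_0$ detects it? The answer is no, and for centrally symmetric pairs we shall see exactly when it is yes.

## Radon transforms of $L^1$ functions, null functions, support functions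

Let $f\in L^1(\mathbb R^2)$ have compact support, represented by a Borel function, and let $\omega_\theta^\perp=(-\sin\theta,\cos\theta)$. The function $(\theta,p,s)\mapsto f(p\,\omega_\theta+s\,\omega_\theta^\perp)$ is Borel, and for fixed $\theta$ it is $f$ composed with a rotation. By Fubini's theorem,
$$Rf(\omega_\theta,p)=\int f(p\,\omega_\theta+s\,\omega_\theta^\perp)\,ds$$
is defined for every $\theta$ and almost every $p$, is measurable in $(\theta,p)$, and satisfies $\|Rf(\omega,\cdot)\|_{L^1}\le\|f\|_1$. For continuous $\varphi$,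
$$\int f(x)\,\varphi(x\cdot\omega)\,dx=\int Rf(\omega,p)\,\varphi(p)\,dp.\tag{2}$$

**Definition (null function).** A function $f$ is a null function for $(D,D_0)$ if $f\in L^1$, $\operatorname{supp}f\subset\bar D$, and for every $\omega$ we have $Rf(\omega,p)=0$ for a.e. $p$ such that the line $\{x\cdot\omega=p\}$ meets $D_0$.

Every $f$ as in the Conjecture is a nonzero null function. So it suffices, for a counterexample, to find a pair whose only null function is $0$.

As a first test, a null function $f\ge0$ is $0$. Indeed, for each $\omega$ the integral of $f$ over the open strip of points $x$ whose line $\{y\cdot\omega=x\cdot\omega\}$ meets $D_0$ is zero. These strips cover the plane, since every point can be joined to a point of $D_0$ by a line, and countably many of them suffice. So nonzero null functions must involve cancellation.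

Two operations preserve null functions.

*Monotonicity.* A null function for $(D',D_0')$ with $D'\subset D$ and $D_0'\supset D_0$ is one for $(D,D_0)$: the support condition and the list of lines both get weaker.

*Affine invariance.* Let $A(x)=Mx+e$ be an invertible affine map, let $\omega$ be a unit vector, $\mu=|M^T\omega|$ and $\omega'=M^T\omega/\mu$. Since $A(x)\cdot\omega=\mu\,x\cdot\omega'+e\cdot\omega$, formula (2) gives
$$R(f\circ A^{-1})(\omega,q)=\frac{|\det M|}{\mu}\,Rf\Big(\omega',\frac{q-e\cdot\omega}\mu\Big)\quad\text{for a.e. }q,$$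
and $\{y\cdot\omega=q\}$ is the image under $A$ of $\{x\cdot\omega'=(q-e\cdot\omega)/\mu\}$. Hence $f$ is null for $(D,D_0)$ if and only if $f\circ A^{-1}$ is null for $(A(D),A(D_0))$.

**Definition (support function).** For a bounded convex domain $G$ (open, nonempty), $h_G(\theta)=\sup_{x\in G}x\cdot\omega_\theta$. We also write $h_G(\omega)$.

It is Lipschitz with constant $\sup_{x\in G}|x|$, because $|\omega_\theta-\omega_{\theta'}|\le|\theta-\theta'|$. We use these facts repeatedly.

1. $x\in G$ if and only if $x\cdot\omega<h_G(\omega)$ for all $\omega$. For $x\in G$ the inequality is strict because $G$ is open; for $x\notin G$ a separating line gives an $\omega$ with $x\cdot\omega\ge h_G(\omega)$. Similarly $x\in\bar G$ if and only if $x\cdot\omega\le h_G(\omega)$ for all $\omega$.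
2. $\bar G_1\subset G_2$ if and only if $h_{G_1}<h_{G_2}$ everywhere. If $\bar G_1\subset G_2$, then $h_{G_1}(\omega)$ is attained at a point of $\bar G_1\subset G_2$, so it is less than $h_{G_2}(\omega)$. The converse follows from fact 1.
3. $h_{G_1}\le h_{G_2}$ everywhere implies $\bar G_1\subset\bar G_2$ and $G_1\subset G_2$. The first inclusion and the second are both read off from fact 1.

"Ellipse" will always mean an open elliptical region $E=A(B)$, where $B$ is the open unit disc and $A(x)=Mx+e$. Its support function is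
$$h_E(\omega)=|M^T\omega|+e\cdot\omega=\sqrt{Q(\omega)}+e\cdot\omega,\qquad Q(\omega)=\omega^TMM^T\omega.\tag{3}$$
Conversely, for every positive definite quadratic form $Q$ and every $e$ there is an ellipse with support function $\sqrt Q+e\cdot\omega$: take for $M$ the positive square root of the matrix of $Q$.

## Ellipses between $D_0$ and $D$: the statements

**Theorem 1 (the Conjecture is false).** Let $D=(-1,1)^2$, $D_0=\lambda D$, $0<\lambda<1$. If $\lambda\ge1/\sqrt2$, the only null function is $0$. If $\lambda<1/\sqrt2$, there is a null function $f\in C_c^\infty$ with $f\ne0$ everywhere on $D_0$.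

**Theorem 2 (centrally symmetric pairs).** Let $D,D_0$ be bounded convex domains, symmetric about the same point, with $\bar D_0\subset D$. The following are equivalent:

- (i) there is a nonzero $L^1$ null function;
- (ii) there is a $C_c^\infty$ null function without zeros on $D_0$;
- (iii) there is an ellipse $E$ with $\bar D_0\subset E$ and $\bar E\subset D$.

The implication (iii)$\Rightarrow$(ii) holds without any symmetry.

**Theorem 3 (distributions).** Let $D,D_0$ be as in Theorem 2. There is a distribution $f\ne0$ with $\operatorname{supp}f\subset\bar D$ and $Rf=0$ on the open set of lines meeting $D_0$ if and only if there is an ellipse $E$ with $D_0\subset E\subset\bar D$.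

**Corollary (arbitrary pairs).** Let $\bar D_0\subset D$ be arbitrary bounded convex domains with a nonzero $L^1$ null function. Then for every $c\in D_0$ there is an ellipse $E$ centered at $c$ with $\overline{D_0\cap(2c-D_0)}\subset E$ and $\bar E\subset\operatorname{conv}(D\cup(2c-D))$.

**Theorem 4 (triangles).** Let $D$ be an open triangle with centroid $0$ and $D_0=\lambda D$, $0<\lambda<1$. If $\lambda>1/2$, the only null function is $0$; if $\lambda<1/2$, there is a $C_c^\infty$ null function without zeros on $D_0$.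

The case $\lambda=1/2$ of Theorem 4 is not decided here. For general non-symmetric pairs we do not prove that an ellipse in between is necessary; there we claim only the Corollary, Theorem 4, and the sufficiency of (iii).

The corners of the square are not what makes Theorem 1 work. By monotonicity, any pair with $0.8\,(-1,1)^2\subset D_0'$ and $\bar D_0'\subset D'\subset(-1,1)^2$ has only the null function $0$, since $0.8\ge1/\sqrt2$. For instance take $D'=\{x_1^6+x_2^6<1\}$ and $D_0'=\{x_1^6+x_2^6<0.9^6\}$, which have smooth strictly convex boundaries; $D_0'$ contains $0.8\,(-1,1)^2$ because $2\cdot0.8^6=0.524288<0.531441=0.9^6$.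

## Discs and ellipses: null functions from radial ones

The easiest pair is two concentric discs, where one looks for a radial $f$. This already gives every existence statement for functions.

**Proposition 1.** Let $D,D_0$ be bounded convex domains and $E$ an ellipse with $\bar D_0\subset E$, $\bar E\subset D$. Then there is $f\in C_c^\infty$ with $\operatorname{supp}f\subset\bar E\subset D$, $f<0$ on $D_0$, and $Rf(L)=0$ for all lines $L$ meeting $D_0$.

**Proof.**

**Step 1: reduction to the disc.** Write $E=A(B)$ with $A$ affine. The compact set $\bar D_0$ is covered by the increasing open sets $A(rB)$, $r<1$, so $\bar D_0\subset A(r_0B)$ for some $r_0\in(0,1)$. It suffices to find $F\in C_c^\infty$ with $\operatorname{supp}F\subset\bar B$, $F<0$ on $r_0B$, and $RF=0$ on lines meeting $r_0B$. Then $f=F\circ A^{-1}$ does the job: affine maps multiply arc length on each line by a constant, and a line meeting $D_0$ is mapped by $A^{-1}$ to a line meeting $r_0B$.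

**Step 2: a radial function with prescribed Radon transform.** Take $0\le\gamma\in C_c^\infty((r_0^2,1))$, $\gamma\not\equiv0$, and
$$F(x)=-\frac2\pi\int_0^\infty\gamma'(|x|^2+s^2)\,ds .$$
This is a smooth function of $|x|^2$, and it vanishes for $|x|\ge1$. Using polar coordinates $(\varrho,\cdot)$ in the half plane $\{(\sigma,s):s>0\}$, whose angular measure is $\pi$,
$$RF(\omega,p)=-\frac2\pi\int_{-\infty}^\infty\int_0^\infty\gamma'(p^2+\sigma^2+s^2)\,ds\,d\sigma=-2\int_0^\infty\gamma'(p^2+\varrho^2)\,\varrho\,d\varrho=\gamma(p^2).$$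
This vanishes for $|p|\le r_0$.

**Step 3: the sign of $F$ on $r_0B$.** Let $|x|<r_0$. Then $\gamma(|x|^2+s^2)$ vanishes for $s$ near $0$ and for large $s$. Since $\gamma'(|x|^2+s^2)=\frac1{2s}\frac{d}{ds}\gamma(|x|^2+s^2)$, integration by parts gives
$$F(x)=-\frac1\pi\int_0^\infty\gamma(|x|^2+s^2)\,s^{-2}\,ds<0,$$
because $\gamma\ge0$ and $\gamma(|x|^2+s^2)>0$ for some $s$, as $|x|^2<r_0^2$. $\square$

For the square $D=(-1,1)^2$ and $D_0=\lambda D$ with $\lambda<1/\sqrt2$, a disc about $0$ of radius strictly between $\sqrt2\lambda$ and $1$ satisfies the hypothesis. This proves the second half of Theorem 1.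

When $\lambda\ge1/\sqrt2$ no disc about $0$ fits. Could another ellipse fit? The next section answers this by hand and finds the numbers that govern the whole problem.

## Squared support functions and the space $V$

Let $D,D_0$ be symmetric about $0$ with $\bar D_0\subset D$. Then $0\in D_0$, and $h_D,h_{D_0}$ are positive and $\pi$-periodic. As functions of $u=2\theta\in\mathbb R/2\pi\mathbb Z$ put
$$a(u)=h_{D_0}(u/2)^2,\qquad b(u)=h_D(u/2)^2,\qquad 0<a<b.$$
Squares of bounded Lipschitz functions are Lipschitz, so $a$ and $b$ are Lipschitz on the circle with a common constant $L$. The line $\{x\cdot\omega_\theta=p\}$ meets $D_0$ if and only if $|p|<h_{D_0}(\theta)$, and it misses $\bar D$ if $|p|>h_D(\theta)$. Hence for a null function and every $\theta$,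
$$Rf(\omega_\theta,p)=0\quad\text{for a.e. }p\text{ with }p^2\notin[a(2\theta),b(2\theta)].\tag{4}$$

Let $V=\operatorname{span}_{\mathbb R}\{1,\cos u,\sin u\}$. A function $q=\alpha+\beta\cos u+\gamma\sin u$ evaluated at $u=2\theta$ is
$$\alpha(\cos^2\theta+\sin^2\theta)+\beta(\cos^2\theta-\sin^2\theta)+2\gamma\cos\theta\sin\theta,$$
the restriction to the unit circle of a quadratic form, and every quadratic form arises. If $q>0$, the form is positive definite, and by (3) there is an ellipse centered at $0$ with $h_E(\theta)^2=q(2\theta)$. With facts 2 and 3: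

- if $q\in V$ and $a<q<b$, this ellipse satisfies $\bar D_0\subset E$ and $\bar E\subset D$;
- if $q\in V$ and $a\le q\le b$, it satisfies $D_0\subset E\subset\bar D$.

A real measure $m$ on the circle is orthogonal to $V$, written $m\perp V$, if $\int dm=\int e^{iu}dm=\int e^{-iu}dm=0$.

**Example (the square).** For $D=(-1,1)^2$, $h_D(\theta)=|\cos\theta|+|\sin\theta|$, so
$$b(u)=1+|\sin u|,\qquad a(u)=\lambda^2(1+|\sin u|).$$
Every $q\in V$ satisfies $q(0)+q(\pi)=q(\frac\pi2)+q(-\frac\pi2)$. If $a<q<b$, then
$$4\lambda^2=a(\tfrac\pi2)+a(-\tfrac\pi2)<q(\tfrac\pi2)+q(-\tfrac\pi2)=q(0)+q(\pi)<b(0)+b(\pi)=2,$$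
so $\lambda<1/\sqrt2$. Thus for $\lambda\ge1/\sqrt2$ no $q\in V$ fits. The obstruction is a signed measure, $m=\delta_0+\delta_\pi-\delta_{\pi/2}-\delta_{-\pi/2}\perp V$, tested against $a$ and $b$. The plan is to turn such a measure into a proof that null functions vanish.

## Exponential weights in the maximum principle, and where smooth ones stop

Let $f$ be a null function for a symmetric pair, and fix $|w_0|<1$ and $j\ge0$. We want $\int fZ_{w_0}^jdx=0$. The plain maximum principle bounds this number by its boundary analogues, which need not be small. So insert a factor $e^{NG}$, holomorphic in $w$, that is at most $1$ in modulus on the boundary and exponentially large at $w_0$. If $G$ depends on $w$ alone this is impossible, because $\operatorname{Re}G(w_0)$ is an average of boundary values. So let $G$ depend on $x$, through $Z_w(x)^2$: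
$$G=\frac{K(w)}w\,Z_w(x)^2+\beta(w).$$
At $w=e^{2i\theta}$, (1) gives $Z_w^2/w=(x\cdot\omega_\theta)^2$, so there $G=K(w)p^2+\beta(w)$ with $p=x\cdot\omega_\theta$. Because of (4) only the values $p^2\in[a,b]$ matter. At $w_0$ we want $G$ to be independent of $x$. So we need $K(0)=0$ and $K(w)/w$ to vanish at $w_0$.

The following construction gives such $K$. For a finite real measure $\mu$ on the circle and $|\zeta|<1$ put
$$H^\zeta_\mu(w)=\int\frac{e^{iu}+w}{e^{iu}-w}\,|e^{iu}-\zeta|^2\,d\mu(u),\qquad|w|<1.$$
Recall that
$$\operatorname{Re}\frac{e^{iu}+w}{e^{iu}-w}=\frac{1-|w|^2}{|e^{iu}-w|^2},\qquad\frac{e^{iu}+w}{e^{iu}-w}=1+2\sum_{n\ge1}e^{-inu}w^n .\tag{5}$$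

**Lemma 2.** If $m\perp V$, then $H^\zeta_m(w)/w$ is holomorphic in $|w|<1$ and vanishes at $w=\zeta$. For every finite real $m'$, $\operatorname{Re}H^\zeta_{m'}(\zeta)=(1-|\zeta|^2)\int dm'$.

**Proof.** The function $|e^{iu}-\zeta|^2$ lies in the span of $1,e^{\pm iu}$, so $H^\zeta_m(0)=\int|e^{iu}-\zeta|^2dm=0$ and $H^\zeta_m(w)/w$ is holomorphic. If $\zeta\ne0$, the factor $|e^{iu}-\zeta|^2=(e^{iu}-\zeta)(e^{-iu}-\bar\zeta)$ cancels the denominator:
$$H^\zeta_m(\zeta)=\int(e^{iu}+\zeta)(e^{-iu}-\bar\zeta)\,dm=\int\big(1-|\zeta|^2+\zeta e^{-iu}-\bar\zeta e^{iu}\big)dm=0.$$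
If $\zeta=0$, the value of $H^0_m(w)/w$ at $0$ is the derivative $2\int e^{-iu}dm=0$, by (5). The last claim follows from the first formula in (5) with $w=\zeta$: the factor $|e^{iu}-\zeta|^2$ cancels again. $\square$

If $\mu=h\,du$ with $h$ real and smooth, then $g(u)=|e^{iu}-\zeta|^2h(u)$ has rapidly decreasing Fourier coefficients $\hat g_n=\frac1{2\pi}\int g\,e^{-inu}du$. By (5), $H^\zeta_\mu(w)=2\pi(\hat g_0+2\sum_{n\ge1}\hat g_nw^n)$ extends smoothly to $|w|\le1$, and
$$\operatorname{Re}H^\zeta_\mu(e^{i\tau})=2\pi\,|e^{i\tau}-\zeta|^2\,h(\tau).\tag{6}$$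

**Lemma 3 (smooth weights).** Let $s,A$ be smooth real functions on the circle with $s\perp V$ (that is, $s\,du\perp V$), $s(\tau)t+A(\tau)\le0$ whenever $t\in[a(\tau),b(\tau)]$, and $\int A\,du>0$. Then every $L^1$ null function for $(D,D_0)$ is $0$.

**Proof.** Fix $|w_0|<1$ and $j\ge0$, and let $K=H^{w_0}_{s\,du}$, $\beta=H^{w_0}_{A\,du}$. For $N>0$ the function $\Phi(w)=\int fZ_w^j\exp\big(N[\frac{K(w)}wZ_w^2+\beta(w)]\big)dx$ is holomorphic in $|w|<1$ and continuous in $|w|\le1$. At $w=e^{i\tau}$, by (1), (2),
$$\Phi(e^{i\tau})=e^{ij\tau/2}\int Rf(\omega_{\tau/2},p)\,p^j\,e^{N[K(e^{i\tau})p^2+\beta(e^{i\tau})]}dp .$$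
By (4) only $p^2\in[a(\tau),b(\tau)]$ contributes, and there (6) shows that the exponent has real part $2\pi N|e^{i\tau}-w_0|^2(s(\tau)p^2+A(\tau))\le0$. With $\varrho_D=\max_{\bar D}|x|$ we get $|\Phi(e^{i\tau})|\le\varrho_D^j\|f\|_1$. By Lemma 2, $\Phi(w_0)=e^{N\beta(w_0)}\int fZ_{w_0}^jdx$ and $\operatorname{Re}\beta(w_0)=(1-|w_0|^2)\int A\,du>0$. The maximum principle gives
$$e^{N\operatorname{Re}\beta(w_0)}\Big|\int fZ_{w_0}^jdx\Big|\le\varrho_D^j\|f\|_1.$$
Let $N\to\infty$, then use Lemma 1. $\square$

**The square with $\lambda>1/\sqrt2$.** Let $\eta\ge0$ be a smooth bump on the circle with integral $1$ and support in $|u|<\epsilon$, and put $\eta_v(u)=\eta(u-v)$. For small $\epsilon$ the four bumps below have disjoint supports. Take $\eta$ even and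
$$s=\eta_0+\eta_\pi-\eta_{\pi/2}-\eta_{-\pi/2},\qquad A=-(1+\epsilon)(\eta_0+\eta_\pi)+\lambda^2(2-\epsilon)(\eta_{\pi/2}+\eta_{-\pi/2}).$$
Then $s\perp V$, since $s$ is the convolution of $\eta$ with the measure $m$ of the Example, and convolution multiplies Fourier coefficients. Within $\epsilon$ of $0$ or $\pi$ we have $t\le b\le1+\epsilon$; within $\epsilon$ of $\pm\frac\pi2$ we have $t\ge a\ge\lambda^2(1+\cos\epsilon)\ge\lambda^2(2-\epsilon)$. So $st+A\le0$ for $t\in[a,b]$. And $\int A=2[\lambda^2(2-\epsilon)-(1+\epsilon)]>0$ for small $\epsilon$, because $2\lambda^2>1$. By Lemma 3 the only null function is $0$, and the Conjecture is already false.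

**Where this stops.** If some $q\in V$ satisfies $a\le q\le b$, then putting $t=q$ and integrating gives $\int A\le-\int sq=0$, so Lemma 3 cannot be applied. For the square with $\lambda=1/\sqrt2$ this happens: $a=\frac12(1+|\sin u|)\le1\le1+|\sin u|=b$, so $q=1$ is allowed. Relaxing $\int A>0$ to $\int A\ge0$ does not help. From $s+A\le0$ and $\int(s+A)=\int A\ge0$ we get $A=-s$, so $s(t-1)\le0$ on $[a,b]$. Where $u$ is not a multiple of $\pi/2$ we have $a<1<b$, so $s=0$ there, and $s\equiv A\equiv0$ by continuity. There is also a structural reason: for $\lambda=1/\sqrt2$ the unit disc $B$ satisfies $D_0\subset B\subset\bar D$, and Theorem 3 will give a nonzero distribution whose Radon transform vanishes on lines meeting $D_0$. An argument that reaches $\lambda=1/\sqrt2$ has to use that $f$ is a function.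

## Point masses and the critical case

The way past this point is to give up continuous $s$ and use the point masses themselves. Then $K$ and $\beta$ have poles on the unit circle, and two things rescue the argument. First, near an atom the unfavorable sign of the exponent is limited: the Poisson kernel blows up at most like the reciprocal of the distance, while the Lipschitz property of $a,b$ makes the other factor vanish linearly. Second, away from the atoms the limiting exponent is purely imaginary. The weight no longer decays, it oscillates, and the Riemann–Lebesgue lemma gives the limit $0$. This is where $f\in L^1$ is used. We recall that lemma: if $\mu$ is a finite complex measure on $\mathbb R$, absolutely continuous with respect to Lebesgue measure, then $\int e^{i\xi t}d\mu(t)\to0$ as $|\xi|\to\infty$.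

**Proposition 2.** Let $D,D_0$ be symmetric about $0$, $\bar D_0\subset D$, and $a,b$ as above. Suppose there are finite measures $m_1=\sum c_i\delta_{u_i}$, $m_0=\sum d_l\delta_{v_l}$ on $\mathbb R/2\pi\mathbb Z$ (finite sums), with $c_i,d_l>0$, all points $u_i,v_l$ distinct and at least one atom present, such that
$$m=m_1-m_0\perp V,\qquad\kappa:=\int a\,dm_0-\int b\,dm_1\ge0.\tag{7}$$
Then every $L^1$ null function for $(D,D_0)$ is $0$.

**Proof.** Let $m'=\sum_ld_la(v_l)\delta_{v_l}-\sum_ic_ib(u_i)\delta_{u_i}$, a measure of total mass $\kappa$. Fix a null function $f$, a point $|w_0|<1$, an integer $j\ge0$ and $N>0$. For $r\in[\frac14,1)$ put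
$$K_r(w)=H^{rw_0}_m(rw),\qquad\beta_r(w)=H^{rw_0}_{m'}(rw),$$
that is,
$$K_r(w)=\int\frac{e^{iu}+rw}{e^{iu}-rw}\,|e^{iu}-rw_0|^2\,dm(u),$$
and the same for $\beta_r$ with $m'$. Both are holomorphic in $|w|<1/r$.

**Step 1: values at $0$ and $w_0$.** The aim is to make the weight independent of $x$ at $w_0$. Lemma 2 with $\zeta=rw_0$ says that $K_r(w)/w$ is holomorphic in $|w|<1/r$ and vanishes at $w=w_0$, and that $\operatorname{Re}\beta_r(w_0)=(1-r^2|w_0|^2)\kappa\ge0$.

**Step 2: the weighted moment and its boundary values.** The aim is to express $\int fZ_{w_0}^j$ through $Rf$. Put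
$$\Phi_r(w)=\int f(x)\,Z_w(x)^j\exp\Big(N\Big[\frac{K_r(w)}wZ_w(x)^2+\beta_r(w)\Big]\Big)dx.$$
The factor multiplying $f$ is holomorphic in $w$ for each $x$ and bounded for $x\in\bar D$ and $w$ in compact subsets of $|w|<1/r$, so $\Phi_r$ is holomorphic in $|w|<1/r$. By Step 1, $\Phi_r(w_0)=e^{N\beta_r(w_0)}\int fZ_{w_0}^jdx$ with $|e^{N\beta_r(w_0)}|\ge1$. The Poisson formula on the unit circle gives
$$\Big|\int fZ_{w_0}^j\,dx\Big|\le|\Phi_r(w_0)|,\qquad\Phi_r(w_0)=\frac1{2\pi}\int_0^{2\pi}P(w_0,\tau)\,\Phi_r(e^{i\tau})\,d\tau,\tag{8}$$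
with $P(w_0,\tau)=\frac{1-|w_0|^2}{|e^{i\tau}-w_0|^2}$. For $w=e^{i\tau}$ and $\theta=\tau/2$ we have $Z_w^2/w=(x\cdot\omega_\theta)^2$, so (1) and (2) give
$$\Phi_r(e^{i\tau})=e^{ij\tau/2}\int Rf(\omega_{\tau/2},p)\,p^j\,e^{N[K_r(e^{i\tau})p^2+\beta_r(e^{i\tau})]}\,dp.\tag{9}$$

**Step 3: a bound uniform in $r$.** The aim is a domination for $r\to1$. Let
$$P_r(\varphi)=\operatorname{Re}\frac{1+re^{i\varphi}}{1-re^{i\varphi}}=\frac{1-r^2}{(1-r)^2+4r\sin^2(\varphi/2)}.$$
For $t=p^2\in[a(\tau),b(\tau)]$, inserting the atoms gives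
$$\operatorname{Re}[K_rt+\beta_r](e^{i\tau})=\sum_ic_i|e^{iu_i}-rw_0|^2P_r(\tau-u_i)\,(t-b(u_i))+\sum_ld_l|e^{iv_l}-rw_0|^2P_r(\tau-v_l)\,(a(v_l)-t).$$
With distances taken on the circle,
$$t-b(u_i)\le b(\tau)-b(u_i)\le L|\tau-u_i|,\qquad a(v_l)-t\le a(v_l)-a(\tau)\le L|\tau-v_l|.$$
For $0<|\varphi|\le\pi$, the arithmetic–geometric mean inequality $(1-r)^2+4r\sin^2\frac\varphi2\ge4\sqrt r\,(1-r)|\sin\frac\varphi2|$ and $|\sin\frac\varphi2|\ge|\varphi|/\pi$ give
$$P_r(\varphi)\,|\varphi|\le\frac{(1+r)|\varphi|}{4\sqrt r\,|\sin(\varphi/2)|}\le\frac{\pi(1+r)}{4\sqrt r}\le2\qquad(\tfrac14\le r<1).$$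
The last inequality holds because $(1+r)/\sqrt r$ is decreasing on $(0,1]$ and the bound at $r=\frac14$ is $\frac{5\pi}8<2$. For $\varphi=0$ the left side is $0$. Since $|e^{iu}-rw_0|^2\le4$, the real part above is at most
$$C:=8L\Big(\sum c_i+\sum d_l\Big),$$
independent of $r$, $\tau$ and $p$.

**Step 4: the limit $r\to1$.** The aim is to replace the weight by a pure oscillation. We have $\frac{1+e^{i\varphi}}{1-e^{i\varphi}}=i\cot\frac\varphi2$. So for $\tau$ not an atom, $K_r(e^{i\tau})\to ik(\tau)$ with
$$k(\tau)=\sum_ic_i|e^{iu_i}-w_0|^2\cot\frac{\tau-u_i}2-\sum_ld_l|e^{iv_l}-w_0|^2\cot\frac{\tau-v_l}2,$$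
and similarly $\beta_r(e^{i\tau})\to il(\tau)$ with $l$ real. By (4) and Step 3 the integrand in (9) is dominated by $e^{NC}|Rf(\omega_{\tau/2},p)||p|^j$, which is integrable in $(\tau,p)$. Dominated convergence in (8) and (9) gives, for every $N>0$,
$$\Big|\int fZ_{w_0}^j\,dx\Big|\le\Big|\frac1{2\pi}\int_0^{2\pi}P(w_0,\tau)\,e^{ij\tau/2}\,e^{iNl(\tau)}\Big(\int Rf(\omega_{\tau/2},p)\,p^j\,e^{iNk(\tau)p^2}dp\Big)d\tau\Big|.\tag{10}$$

**Step 5: the limit $N\to\infty$.** The aim is to show that the right side of (10) tends to $0$. The function $k$ is a rational function of $e^{i\tau}$. It has a pole at each atom: the atoms are distinct, so poles do not cancel, and $|e^{iu}-w_0|>0$ since $|w_0|<1$. So $k$ is not identically zero and has finitely many zeros. Let $k(\tau)\ne0$. The push-forward of $Rf(\omega_{\tau/2},p)\,p^j\,dp$ under $p\mapsto p^2$ is a finite measure, absolutely continuous because preimages of null sets under $p\mapsto p^2$ are null sets. By the Riemann–Lebesgue lemma the inner integral in (10) tends to $0$ as $N\to\infty$. It is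 bounded by $\|f\|_1\max_{\bar D}|x|^j$, uniformly in $\tau$ and $N$. By dominated convergence the right side of (10) tends to $0$, while the left side does not depend on $N$. Hence $\int fZ_{w_0}^jdx=0$. Since $w_0$ and $j$ were arbitrary, Lemma 1 gives $f=0$. $\square$

## The square at every $\lambda\ge1/\sqrt2$

**Proof of Theorem 1.** For $\lambda<1/\sqrt2$ see the end of the section on discs and ellipses. For $\lambda\in[1/\sqrt2,1)$ take $m_1=\delta_0+\delta_\pi$ and $m_0=\delta_{\pi/2}+\delta_{-\pi/2}$. Then $\int dm=2-2=0$ and $\int e^{\pm iu}dm=(1-1)\mp(i-i)=0$. From $b(u)=1+|\sin u|$ and $a=\lambda^2b$,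
$$\kappa=2\cdot2\lambda^2-2\cdot1=4\lambda^2-2\ge0.$$
Proposition 2 shows that every null function is $0$. So no $f$ as in the Conjecture exists for these $D,D_0$, although $\bar D_0\subset D$. $\square$

**Example (the weight written out).** Take $\lambda=1/\sqrt2$ and $w_0=0$, and let $y=r^2w^2$. The atoms $0,\pi$ contribute $\frac{1+rw}{1-rw}+\frac{1-rw}{1+rw}=\frac{2(1+y)}{1-y}$ to $K_r$, and the atoms $\pm\frac\pi2$ contribute $-\frac{2(1-y)}{1+y}$. So
$$K_r(w)=\frac{2(1+y)^2-2(1-y)^2}{1-y^2}=\frac{8r^2w^2}{1-r^4w^4}.$$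
Since $a(\pm\frac\pi2)=1=b(0)=b(\pi)$, we have $m'=-m$ and $\beta_r=-K_r$. Thus
$$\Phi_r(w)=\int f\,Z_w^j\exp\Big(\frac{8Nr^2\,(wZ_w^2-w^2)}{1-r^4w^4}\Big)dx,$$
whose value at $0$ is $\int f\,(z/2)^jdx$. In the limit $r\to1$ on $w=e^{i\tau}$ the weight becomes $\exp\big(4iN(p^2-1)/\sin2\tau\big)$, so $k(\tau)=4/\sin2\tau$, with poles exactly at the four atoms.

## Separating ellipses from measures: symmetric pairs

To get Theorem 2 we must produce the measures of Proposition 2 whenever no ellipse fits. This is a duality statement, proved by separating convex sets.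

**Lemma 4.** Let $a<b$ be continuous on $\mathbb R/2\pi\mathbb Z$. If no $q\in V$ satisfies $a<q<b$ everywhere, there are finite atomic measures $m_1,m_0\ge0$ (with finitely many atoms), of total mass $\frac12$ each, with $m_1-m_0\perp V$ and $\int b\,dm_1\le\int a\,dm_0$.

**Proof.** Let $e(u)=(1,\cos u,\sin u)$ and let $\Gamma\subset\mathbb R^3\times\mathbb R$ be the compact set
$$\Gamma=\{(e(u),b(u))\}\cup\{(-e(u),-a(u))\}.$$

**Step 1: $\operatorname{conv}\Gamma$ meets $\{0\}\times(-\infty,0]$.** Suppose not. The first set is compact and convex, the second closed and convex, so strict separation gives $(\gamma,\sigma)\in\mathbb R^3\times\mathbb R$ and $\alpha$ with $\gamma\cdot y+\sigma t>\alpha$ for $(y,t)\in\Gamma$ and $\sigma t'<\alpha$ for all $t'\le0$. Taking $t'=0$ gives $\alpha>0$; letting $t'\to-\infty$ gives $\sigma\ge0$. If $\sigma=0$, then $\gamma\cdot e(u)>0$ and $-\gamma\cdot e(u)>0$, which is impossible. If $\sigma>0$, put $q=-\gamma\cdot e/\sigma\in V$. The points of the first kind give $\gamma\cdot e+\sigma b>0$, that is, $q<b$.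 Those of the second kind give $-\gamma\cdot e-\sigma a>0$, that is, $a<q$. This contradicts the hypothesis.

**Step 2: reading off the measures.** A common point is a finite convex combination of points of $\Gamma$. Let $m_1$ collect the weights of the points of the first kind and $m_0$ those of the second. Then $\int e\,dm_1-\int e\,dm_0=0$, so $m_1-m_0\perp V$, and $\int b\,dm_1-\int a\,dm_0\le0$. The first coordinate of $e$ shows that the masses are equal; their sum is $1$, so each is $\frac12$. $\square$

The converse is immediate. If $q\in V$ and $a<q<b$, then for nonzero $m_1,m_0\ge0$ with $m_1-m_0\perp V$ we have $\int a\,dm_0<\int q\,dm_0=\int q\,dm_1<\int b\,dm_1$. So either an ellipse centered at the common center fits, or a measure certifies that it does not.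

**Proof of Theorem 2.** By affine invariance put the center at $0$. (iii)$\Rightarrow$(ii) is Proposition 1, which needs no symmetry, and (ii)$\Rightarrow$(i) is trivial. For (i)$\Rightarrow$(iii), assume that (iii) fails; we show that (i) fails.

**Step 1: obtain measures.** No $q\in V$ satisfies $a<q<b$, since such a $q$ is positive and gives an ellipse as in (iii). So Lemma 4 provides $m_1,m_0$.

**Step 2: remove common atoms.** Proposition 2 requires distinct atoms. If $m_1$ and $m_0$ share an atom $u$, subtract $\mu\delta_u$ from both, where $\mu$ is the smaller of the two weights there. This keeps $m_1-m_0$ and changes $\int b\,dm_1-\int a\,dm_0$ by $-\mu(b-a)(u)<0$, so this difference stays $\le0$. After finitely many subtractions there are no common atoms. Not everything cancels: if $m_1=m_0$ originally, then $\int b\,dm_1\le\int a\,dm_1$ with $m_1$ of mass $\frac12$, contradicting $a<b$.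

**Step 3: conclude.** All hypotheses of Proposition 2 hold, with $\kappa\ge0$. Every null function is $0$, so (i) fails. $\square$

**Proof of the Corollary.** For $c\in D_0$ put $D_0^c=D_0\cap(2c-D_0)$ and $D^c=\operatorname{conv}(D\cup(2c-D))$. These are bounded convex domains symmetric about $c$, and $\overline{D_0^c}\subset\bar D_0\subset D\subset D^c$. By monotonicity a null function for $(D,D_0)$ is one for $(D^c,D_0^c)$. So Theorem 2 gives an ellipse $E$ with $\overline{D_0^c}\subset E$ and $\bar E\subset D^c$.

It remains to center $E$ at $c$. Put $c=0$ and write $h_E=\sqrt{Q(\omega)}+e\cdot\omega$ as in (3). By fact 2, $h_{D_0^c}<h_E<h_{D^c}$. The outer functions are even in $\omega$, so averaging these inequalities at $\omega$ and $-\omega$ gives $h_{D_0^c}<\sqrt Q<h_{D^c}$. The ellipse centered at $0$ with support function $\sqrt Q$ then has the required inclusions, again by fact 2. $\square$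

## Distributions: Radon transforms on tangent lines

For a compactly supported distribution $f$ on $\mathbb R^2$ and $\varphi\in C^\infty(\mathbb R)$ put $\langle g_\omega,\varphi\rangle=\langle f,\varphi(x\cdot\omega)\rangle$. For example, $f=\delta_y$ gives $g_\omega=\delta_{y\cdot\omega}$. Then $Rf$ is the distribution in $(\theta,p)$ given by the family $g_{\omega_\theta}$, integrated over $\theta$: $\langle Rf,\psi\rangle=\int\langle g_{\omega_\theta},\psi(\theta,\cdot)\rangle d\theta$. For $f\in L^1$, $g_\omega$ is $Rf(\omega,\cdot)$ by (2). Recall that a compactly supported distribution has finite order $M$: for a compact neighborhood $W$ of $\operatorname{supp}f$, $|\langle f,\psi\rangle|\le C\sum_{|\alpha|\le M}\sup_W|\partial^\alpha\psi|$.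

Moving $f$ by a translation translates each $g_\omega$, so in Theorem 3 we may put the center at $0$.

**Proof of Theorem 3, sufficiency.**

**Step 1: a distribution for the unit disc.** The aim is a nonzero $F_0$ whose Radon transform lives on the tangents of $\partial B$. Let $U=(1-|x|^2)_+^{-1/2}$, which is in $L^1$ since $\int_0^1\varrho(1-\varrho^2)^{-1/2}d\varrho=1$, and
$$F_0=-\frac1{2\pi}(U+x\cdot\nabla U),\qquad\operatorname{supp}F_0\subset\bar B .$$
For $|p|<1$, $RU(\omega,p)=\int_{-\sqrt{1-p^2}}^{\sqrt{1-p^2}}(1-p^2-s^2)^{-1/2}ds=\pi$, so $RU=\pi\mathbf 1_{|p|<1}$. For any compactly supported $W_1$, $\langle\partial_kW_1,\varphi(x\cdot\omega)\rangle=-\omega_k\langle W_1,\varphi'(x\cdot\omega)\rangle$, that is, $R(\partial_kW_1)=\omega_k\partial_pRW_1$. Also $R((x\cdot\omega)U)=p\,RU$ for each fixed $\omega$. Since $x\cdot\nabla U=\operatorname{div}(xU)-2U$,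
$$R(U+x\cdot\nabla U)=\sum_k\omega_k\partial_pR(x_kU)-RU=\partial_p(p\,RU)-RU=p\,\partial_pRU=p\,\pi(\delta_{-1}-\delta_1)=-\pi(\delta_1+\delta_{-1}).$$
So $RF_0=\frac12(\delta_1+\delta_{-1})\ne0$ for every $\omega$.

**Step 2: transport to $E$.** Let $E=A(B)$, $A(x)=Mx+e$, with $D_0\subset E\subset\bar D$, and define $\langle f,\psi\rangle=\langle F_0,\psi\circ A\rangle$. Then $f\ne0$ and $\operatorname{supp}f\subset\bar E\subset\bar D$. With $\mu=|M^T\omega|$ and $\omega'=M^T\omega/\mu$,
$$\langle g_\omega,\varphi\rangle=\langle F_0,\varphi(\mu\,x\cdot\omega'+e\cdot\omega)\rangle=\tfrac12\big[\varphi(\mu+e\cdot\omega)+\varphi(-\mu+e\cdot\omega)\big].$$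
By (3), $p=\pm\mu+e\cdot\omega$ are the two tangents of $\partial E$ perpendicular to $\omega$. A line meeting $D_0$ meets the open set $E$, so $|p-e\cdot\omega|<\mu$ and it is not a tangent. Hence $\langle Rf,\psi\rangle=0$ for every test function $\psi$ supported in the set of lines meeting $D_0$. $\square$

**Proof of Theorem 3, necessity.** Suppose no ellipse $E$ satisfies $D_0\subset E\subset\bar D$, and let $f$ be a distribution of order at most $M$ with $\operatorname{supp}f\subset\bar D$ and $Rf=0$ on the lines meeting $D_0$. We show $f=0$. The argument is that of Lemma 3, with a margin $\sigma$ around $[a,b]$, because a distribution also sees derivatives.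

**Step 1: a margin.** No $q\in V$ satisfies $a\le q\le b$, since $q\ge a>0$ would give an ellipse with $D_0\subset E\subset\bar D$. There is $\sigma\in(0,\min a)$ such that no $q\in V$ satisfies $a-3\sigma<q<b+3\sigma$. Otherwise the sets $\{q\in V:a-\epsilon\le q\le b+\epsilon\}$, $\epsilon>0$, would be nonempty, nested and compact (closed and bounded in the finite-dimensional space $V$), and a common point would satisfy $a\le q\le b$.

**Step 2: smooth weights.** Lemma 4 applied to $a-3\sigma<b+3\sigma$ gives $m_1,m_0$ of mass $\frac12$ each with $m_1-m_0\perp V$ and $\int(b+3\sigma)dm_1\le\int(a-3\sigma)dm_0$. Let $\eta\ge0$ be a smooth even function on the circle of integral $1$ supported in $|\tau|<\epsilon$, with $\epsilon$ so small that $a$ and $b$ vary by less than $\sigma$ over distances less than $\epsilon$. Put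
$$s_1=m_1*\eta,\quad s_0=m_0*\eta,\quad s=s_1-s_0,\quad B_1=((b+2\sigma)m_1)*\eta,\quad A_0=((a-2\sigma)m_0)*\eta.$$
Convolution multiplies Fourier coefficients, so $s\perp V$. Let $t\in[a(\tau)-\sigma,b(\tau)+\sigma]$. Then
$$(s_1t-B_1)(\tau)=\int\eta(\tau-u)\,(t-b(u)-2\sigma)\,dm_1(u)\le0,$$
since $t\le b(\tau)+\sigma<b(u)+2\sigma$ when $|\tau-u|<\epsilon$. Likewise
$$(s_0t-A_0)(\tau)=\int\eta(\tau-v)\,(t-a(v)+2\sigma)\,dm_0(v)\ge0,$$
since $t\ge a(\tau)-\sigma>a(v)-2\sigma$. Hence
$$s(\tau)\,t+A_0(\tau)-B_1(\tau)\le0\qquad\text{for }t\in[a(\tau)-\sigma,b(\tau)+\sigma].\tag{11}$$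
Because the masses are $\frac12$,
$$\int(A_0-B_1)\,du=\int(a-2\sigma)dm_0-\int(b+2\sigma)dm_1=\int(a-3\sigma)dm_0-\int(b+3\sigma)dm_1+\sigma\ge\sigma.$$

**Step 3: holomorphic weights.** Fix $|w_0|<1$ and put $K=H^{w_0}_{s\,du}$, $\beta=H^{w_0}_{(A_0-B_1)\,du}$. Both are holomorphic in $|w|<1$ and smooth on $|w|\le1$. By Lemma 2, $K(w)/w$ is holomorphic and vanishes at $w_0$, and $\operatorname{Re}\beta(w_0)\ge(1-|w_0|^2)\sigma=:\delta>0$. By (6) and (11), at $w=e^{i\tau}$,
$$\operatorname{Re}(Kt+\beta)=2\pi|w-w_0|^2(st+A_0-B_1)\le0\qquad\text{for }t\in[a(\tau)-\sigma,b(\tau)+\sigma].\tag{12}$$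

**Step 4: the support of $g_\omega$ for every $\omega$.** The aim is a pointwise version of the hypothesis. For fixed $\varphi\in C^\infty(\mathbb R)$ the function $\theta\mapsto\langle g_{\omega_\theta},\varphi\rangle$ is continuous, because $\varphi(x\cdot\omega_\theta)$ and its $x$-derivatives depend continuously on $\theta$, uniformly for $x$ in compact sets. Let $\operatorname{supp}\varphi$ be a compact subset of $\{|p|<h_{D_0}(\theta_*)\}$. For $\chi$ supported near $\theta_*$, the product $\chi(\theta)\varphi(p)$ is supported in the set of lines meeting $D_0$, so $\int\chi(\theta)\langle g_{\omega_\theta},\varphi\rangle d\theta=0$. Letting $\chi$ concentrate at $\theta_*$ gives $\langle g_{\omega_{\theta_*}},\varphi\rangle=0$. If instead $\operatorname{supp}\varphi\subset\{|p|>h_D(\theta_*)\}$, then $\varphi(x\cdot\omega_{\theta_*})$ vanishes in a neighborhood of $\bar D$, so again $\langle g_{\omega_{\theta_*}},\varphi\rangle=0$. Hence $g_{\omega_\theta}$ is supported in $\{a(2\theta)\le p^2\le b(2\theta)\}$ for every $\theta$.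

**Step 5: a uniform estimate.** Mollify the indicator function of $[a(2\theta)-\frac\sigma2,b(2\theta)+\frac\sigma2]$ at scale $\frac\sigma4$ and evaluate at $p^2$. This is a smooth function of $p$ that equals $1$ near $\{a\le p^2\le b\}$, is supported in $\{a-\sigma\le p^2\le b+\sigma\}$, and has $p$-derivatives bounded uniformly in $\theta$. Multiplying $\varphi$ by it does not change $\langle g_{\omega_\theta},\varphi\rangle$. The order of $f$ then gives
$$|\langle g_{\omega_\theta},\varphi\rangle|\le C\sum_{k\le M}\ \sup_{a(2\theta)-\sigma\le p^2\le b(2\theta)+\sigma}|\varphi^{(k)}(p)|,\tag{13}$$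
with $C$ independent of $\theta$.

**Step 6: the maximum principle.** For $N\ge1$ let $\Phi(w)=\big\langle f,Z_w^j\exp\big(N[\frac{K(w)}wZ_w^2+\beta(w)]\big)\big\rangle$. The function paired with $f$ is smooth in $x$; with all its $x$-derivatives it is holomorphic in $|w|<1$ and continuous in $|w|\le1$, locally uniformly in $x$. So $\Phi$ is holomorphic in $|w|<1$ and continuous in $|w|\le1$. At $w=e^{2i\theta}$ it equals $\langle g_{\omega_\theta},\varphi\rangle$ with
$$\varphi(p)=e^{ij\theta}p^j\,e^{N[K(w)p^2+\beta(w)]}.$$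
Each derivative $\varphi^{(k)}$, $k\le M$, is the exponential times a polynomial in $N$ of degree at most $M$ with bounded coefficients, and the exponential has modulus at most $1$ for $p^2\in[a-\sigma,b+\sigma]$ by (12). So (13) gives $|\Phi|\le C'N^M$ on $|w|=1$. Since $\Phi(w_0)=e^{N\beta(w_0)}\langle f,Z_{w_0}^j\rangle$,
$$e^{N\delta}\,|\langle f,Z_{w_0}^j\rangle|\le|\Phi(w_0)|\le C'N^M.$$
Letting $N\to\infty$ gives $\langle f,Z_{w_0}^j\rangle=0$ for all $w_0$ and $j$, and Lemma 1 gives $f=0$. $\square$

## Triangles: an odd cubic and the algebra $P(Y)$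

By affine invariance let $D$ be the equilateral triangle with vertices $2\omega_{\theta_l}$, $\theta_l=2\pi l/3$, $l=0,1,2$. Then $h_D(\theta)=2\max_l\cos(\theta-\theta_l)$, the inradius is $1$ and the circumradius is $2$. If $\lambda<\frac12$, a disc about $0$ of radius strictly between $2\lambda$ and $1$ satisfies the hypothesis of Proposition 1. This proves the second half of Theorem 4.

Let $\lambda>\frac12$ and let $f$ be a null function. The line $\{x\cdot\omega_\theta=p\}$ meets $D_0=\lambda D$ if and only if $-\lambda h_D(\theta+\pi)<p<\lambda h_D(\theta)$. So $Rf(\omega_\theta,\cdot)$ vanishes a.e. off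
$$S(\theta)=[\lambda h_D(\theta),h_D(\theta)]\cup[-h_D(\theta+\pi),-\lambda h_D(\theta+\pi)].$$
Here $S(\theta+\pi)=-S(\theta)$, and $\lambda\le|p|\le2$ on $S(\theta)$ because $1\le h_D\le2$.

**Why the quadratic weights fail here.** The weights of Lemma 3 see only $p^2$. An inequality $st+A\le0$, affine in $t$, holds on $\{p^2:p\in S(\theta)\}$ if and only if it holds on the interval from the minimum to the maximum of this set. For $0\le\theta\le\frac\pi3$ we have $h_D(\theta)=2\cos\theta$ and $h_D(\theta+\pi)=2\cos(\frac\pi3-\theta)$. The larger of the two is at least $2\cos\frac\pi6=\sqrt3$ and the smaller at most $\sqrt3$. The same holds for all $\theta$ by symmetry. So the minimum of $p^2$ on $S(\theta)$ is at most $3\lambda^2<3$ and the maximum at least $3$, and $t=3$ is always admissible. Integrating $3s+A\le0$ with $s\perp V$ gives $\int A\le0$, whatever $\lambda<1$ is. The Corollary with $c=0$ is equally silent: $D_0\cap(-D_0)$ is a regular hexagon of circumradius $2\lambda/\sqrt3$, and $\operatorname{conv}(D\cup(-D))$ is a regular hexagon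 of inradius $\sqrt3$, so a disc always fits between them.

What $p^2$ forgets is the sign of $p$. In the direction $\omega_{\theta_l}$ we have $h_D(\theta_l)=2$ and $h_D(\theta_l+\pi)=1$, so
$$S(\theta_l)=[2\lambda,2]\cup[-1,-\lambda].$$
For $1<r<2\lambda$ the odd cubic $p(p^2-r^2)$ is positive on both pieces. In the directions $\theta_l+\pi$ it is negative. A coefficient $s(\theta)$ that is positive near $\theta_l$ and negative near $\theta_l+\pi$ corrects the sign. Such an $s$ with threefold symmetry has only frequencies of modulus at least $3$, which is what makes it the boundary value of a holomorphic coefficient of $Z_w^3$. We organize this with a Banach algebra.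

**Definition ($P(Y)$).** Let $Y=\{(e^{2i\theta},e^{i\theta}p):p\in S(\theta)\}\subset\mathbb C^2$, which is compact, with coordinates $(w,\zeta)$. $P(Y)$ is the uniform closure on $Y$ of the polynomials in $(w,\zeta)$.

It is a Banach algebra under the sup norm. Recall the Neumann series: if $\|1-g\|<1$ for an element $g$, then $g$ is invertible. Invertibility in such an algebra is more than absence of zeros. For example, in the uniform closure of the polynomials in $w$ on the circle $|w|=1$, the element $w$ has no zeros but is not invertible: $\oint R\,dw=0$ for polynomials $R$, while $\oint dw/w=2\pi i$.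

**Proof of Theorem 4 for $\lambda>1/2$.**

**Step 1: if $w-w_0$ is invertible in $P(Y)$ for all $|w_0|<1$, then $f=0$.** This step converts the problem into one about $P(Y)$. For a polynomial $R(w,\zeta)$ let $\Lambda_w(R)=\int f(x)\,R(w,Z_w(x))\,dx$, a polynomial in $w$. At $w=e^{2i\theta}$, (1) and (2) give $\Lambda_w(R)=\int Rf(\omega_\theta,p)\,R(e^{2i\theta},e^{i\theta}p)\,dp$, where only $p\in S(\theta)$ contributes. By the maximum principle, for $|w_0|<1$,
$$|\Lambda_{w_0}(R)|\le\max_{|w|=1}|\Lambda_w(R)|\le\|f\|_1\sup_Y|R|.$$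
Let polynomials $R_n$ converge to $1/(w-w_0)$ uniformly on $Y$. Then $(w-w_0)R_n\zeta^j\to\zeta^j$ uniformly on $Y$, and $\Lambda_{w_0}$ of a multiple of $w-w_0$ is zero. So $\int fZ_{w_0}^jdx=\Lambda_{w_0}(\zeta^j)=\lim\Lambda_{w_0}((w-w_0)R_n\zeta^j)=0$ for all $j$. Lemma 1 gives $f=0$.

**Step 2: $\zeta$ is invertible in $P(Y)$.** We construct $Q\in P(Y)$, a multiple of $\zeta$, with real part bounded below by a positive constant on $Y$.

*A positive real function.* Fix $r\in(1,2\lambda)$. At $\theta_l$ there is $c_0>0$ with $p(p^2-r^2)\ge c_0$ for $p\in S(\theta_l)$: on $[2\lambda,2]$ because $p\ge2\lambda>r$, and on $[-1,-\lambda]$ because the expression equals $|p|(r^2-p^2)\ge\lambda(r^2-1)$. Let $\rho\ge0$ be a smooth even $2\pi$-periodic bump supported in $|\theta|<\epsilon$ modulo $2\pi$, with mean $1$, meaning $\frac1{2\pi}\int_0^{2\pi}\rho=1$. Put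
$$s(\theta)=\sum_l\big[\rho(\theta-\theta_l)-\rho(\theta-\theta_l-\pi)\big],\quad\rho_*(\theta)=\sum_l\big[\rho(\theta-\theta_l)+\rho(\theta-\theta_l-\pi)\big],\quad\tau=c\,(6-\rho_*).$$
Take $\epsilon$ so small that the six bumps have disjoint supports and, by continuity of $h_D$, $p(p^2-r^2)\ge c_0/2$ for $|\theta-\theta_l|<\epsilon$ and $p\in S(\theta)$. Take $0<c\le c_0/8$. Let
$$T(\theta,p)=s(\theta)\,p(p^2-r^2)+\tau(\theta)\,p^2.$$
We claim $T\ge6c\lambda^2$ for $p\in S(\theta)$. If $|\theta-\theta_l|<\epsilon$, then
$$T=\rho(\theta-\theta_l)\,[\,p(p^2-r^2)-cp^2\,]+6cp^2\ge6c\lambda^2,$$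
because $cp^2\le4c\le c_0/2$ makes the bracket nonnegative. Near $\theta_l+\pi$ the same holds: $s(\theta+\pi)=-s(\theta)$ and $\tau(\theta+\pi)=\tau(\theta)$ give $T(\theta+\pi,-p)=T(\theta,p)$, and $S(\theta+\pi)=-S(\theta)$. Elsewhere $s=\rho_*=0$ and $T=6cp^2\ge6c\lambda^2$.

*Holomorphic coefficients.* The function $s$ is real, $\frac{2\pi}3$-periodic and satisfies $s(\theta+\pi)=-s(\theta)$, so its frequencies are odd multiples of $3$. The function $\tau$ is real, $\pi$-periodic, and has mean $c(6-6)=0$, so its frequencies are even and nonzero. With Fourier coefficients $\hat s_n,\hat\tau_n$, the series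
$$a_3(w)=2\sum_{n\ge3,\ n\text{ odd}}\hat s_n\,w^{(n-3)/2},\qquad a_2(w)=2\sum_{n\ge2,\ n\text{ even}}\hat\tau_n\,w^{(n-2)/2},\qquad a_1(w)=-r^2w\,a_3(w)$$
are power series converging absolutely on $|w|\le1$. At $w=e^{2i\theta}$ we have $e^{3i\theta}a_3=2\sum_{n\ge3}\hat s_ne^{in\theta}$, so $\operatorname{Re}(e^{3i\theta}a_3)=s(\theta)$; likewise $\operatorname{Re}(e^{2i\theta}a_2)=\tau(\theta)$.

*The element $Q$.* Let $Q=a_3\zeta^3+a_2\zeta^2+a_1\zeta=\zeta R$ with $R=a_3\zeta^2+a_2\zeta+a_1$; both lie in $P(Y)$. On $Y$ we have $\zeta=e^{i\theta}p$ and $e^{i\theta}a_1=-r^2e^{3i\theta}a_3$, so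
$$\operatorname{Re}Q=\operatorname{Re}(e^{3i\theta}a_3)\,(p^3-r^2p)+\operatorname{Re}(e^{2i\theta}a_2)\,p^2=T(\theta,p)\ge6c\lambda^2>0.$$
Since $|1-\kappa_0Q|^2=1-2\kappa_0\operatorname{Re}Q+\kappa_0^2|Q|^2$, we have $\sup_Y|1-\kappa_0Q|<1$ for small $\kappa_0>0$. By the Neumann series $Q$ is invertible in $P(Y)$, and $1/\zeta=R/Q\in P(Y)$.

**Step 3: $w-w_0$ is invertible in $P(Y)$.** Now negative powers of $\zeta$ are available. For $|w_0|<1$ let $G=(w-w_0)(1-\bar w_0w)\,\zeta^{-2}\in P(Y)$. On $Y$ we have $|w|=1$, so $1-\bar w_0w=w(\bar w-\bar w_0)$ and $(w-w_0)(1-\bar w_0w)=w|w-w_0|^2$, while $\zeta^2=wp^2$. Hence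
$$G=|w-w_0|^2\,p^{-2}\ge\tfrac14(1-|w_0|)^2>0$$
is real on $Y$. As in Step 2, $G$ is invertible in $P(Y)$. Then $w-w_0$ has the inverse $(1-\bar w_0w)\,\zeta^{-2}\,G^{-1}$, and Step 1 gives $f=0$. $\square$
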